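\title{Zeta-star values dual to $(3,\{5,3\}^n)$: a generating function from monodromy}

\begin{abstract}
We prove a conjecture of Maesaka: if one shuffles the index $(3,\{5,3\}^n)$ with $\{2\}^m$ or with $\{4\}^m$, takes Hoffman duals and raises the last entry by one, then the sum of the resulting multiple zeta-star values is a rational multiple of $\pi$ to the power of the weight. We insert $\{2\}^m$ and $\{4\}^l$ simultaneously and give a closed trigonometric generating function. The proof writes each value as the derivative at $0$ of an interpolated finite sum, turns the generating function into a limit of a solution of a fifth-order differential equation, recognizes that equation inside the exterior square of a fourth-order hypergeometric equation, and computes the limit from traces of monodromy matrices.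
\end{abstract}

\section{Introduction}

An \emph{index} is a finite sequence $\mathbf k=(k_1,\dots,k_r)$ of positive integers; its entries are also called letters, and its \emph{weight} is $k_1+\dots+k_r$. For $k_r\ge2$ the \emph{multiple zeta-star value} is
\[
\zeta^*(k_1,\dots,k_r)=\sum_{0<n_1\le\dots\le n_r}\frac1{n_1^{k_1}\cdots n_r^{k_r}} ;
\]
the series converges because the sum over $n_1,\dots,n_{r-1}$ is at most $(1+\log n_r)^{r-1}$. We write $\{a,b\}^n$ for the block $a,b$ repeated $n$ times and $\{a\}^m$ for $a$ repeated $m$ times. We need three operations on indices. They, and $\zeta^*$ itself, are extended $\mathbb Q$-linearly to formal linear combinations.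
\begin{itemize}
\item The \emph{index shuffle} $(a_1,\dots,a_i)\mathbin{\overline{\mathrm{III}}}(b_1,\dots,b_j)$ is the formal sum of all $\binom{i+j}{i}$ interleavings of the two sequences that keep the internal order of each, counted with multiplicity. For example, $(a,b)\mathbin{\overline{\mathrm{III}}}(c)=(a,b,c)+(a,c,b)+(c,a,b)$. The shuffle is associative, and the empty index is its unit.
\item The \emph{Hoffman dual} $\mathbf k^\vee$ of an index $\mathbf k$ of weight $w$ is the index of weight $w$ whose set of partial sums is the complement in $\{1,\dots,w-1\}$ of the set $\{k_1,\,k_1+k_2,\,\dots,\,k_1+\dots+k_{r-1}\}$ of partial sums of $\mathbf k$. Equivalently, write $\mathbf k$ as a row of $w$ ones separated by plus signs and commas, and interchange the two kinds of separators: $(1,2)=(1,1+1)$ has dual $(1+1,1)=(2,1)$, and $(3)^\vee=(1,1,1)$.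
\item $(k_1,\dots,k_r)_+=(k_1,\dots,k_{r-1},k_r+1)$. This makes every series convergent.
\end{itemize}

Maesaka \cite{Mae} conjectured that for all integers $n,m\ge0$
\begin{align}
\zeta^*\Big(\big(((3,\{5,3\}^n)\mathbin{\overline{\mathrm{III}}}\{2\}^m)^\vee\big)_+\Big)&\in\mathbb Q\,\pi^{8n+2m+4},\label{eq:conj2}\\
\zeta^*\Big(\big(((3,\{5,3\}^n)\mathbin{\overline{\mathrm{III}}}\{4\}^m)^\vee\big)_+\Big)&\in\mathbb Q\,\pi^{8n+4m+4}.\label{eq:conj4}
\end{align}
In both cases the exponent of $\pi$ is the weight. For $m=0$ the partial sums of $(3,\{5,3\}^n)$ are $3,8,11,16,\dots,8n$, so the dual index has an entry $2$ at each jump over one of these numbers and entries $1$ elsewhere, and both statements become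
\begin{equation}\label{eq:conj0}
\zeta^*(1,1,2,\{1,1,1,2,1,2\}^n)\in\mathbb Q\,\pi^{8n+4}.
\end{equation}

The smallest cases show why one expects powers of $\pi$. For a single letter $k\ge2$ one has $\zeta^*(((k)^\vee)_+)=\zeta^*(\{1\}^{k-1},2)=k\,\zeta(k+1)$, which for $k=3$ is $\pi^4/30$. If even letters are inserted around a single $3$ in all possible ways, the sum is symmetric in its letters and collapses to an integer multiple of one value of the Riemann zeta function at an even integer (Example~\ref{ex:n0}). This settles $n=0$. For $n\ge1$ the letters $3$ and $5$ stand in a fixed order, the sum is not symmetric, and this argument gives nothing. The conjecture says that its conclusion survives. We prove this, with the letters $2$ and $4$ inserted at the same time. Put $\operatorname{sinc}y=\sin(\pi y)/(\pi y)$.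

\begin{theorem}\label{thm:main}
For $n,m,l\ge0$ let $\mathbf w_{n,m,l}=(3,\{5,3\}^n)\mathbin{\overline{\mathrm{III}}}\{2\}^m\mathbin{\overline{\mathrm{III}}}\{4\}^l$, and put
\[
Z_{n,m,l}=\zeta^*\big((\mathbf w_{n,m,l}^\vee)_+\big),\qquad Z(c,p,q)=\sum_{n,m,l\ge0}Z_{n,m,l}\,c^{2n+1}p^mq^l .
\]
Let $\alpha^2,\beta^2$ be the roots of $y^2-py-(q+c)$, let $\gamma^2,\delta^2$ be the roots of $y^2-py-(q-c)$, and put
\begin{multline*}
\mathcal N=2\cos\pi\alpha\cos\pi\beta\cos\pi\gamma\cos\pi\delta+2\\
-\cos^2\pi\alpha-\cos^2\pi\beta-\cos^2\pi\gamma-\cos^2\pi\delta .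
\end{multline*}
Then, as power series in $c,p,q$ that converge near $0$,
\begin{equation}\label{eq:main}
cZ=-q-\frac{\mathcal N}{2\pi^4\operatorname{sinc}\alpha\,\operatorname{sinc}\beta\,\operatorname{sinc}\gamma\,\operatorname{sinc}\delta}.
\end{equation}
Consequently $Z_{n,m,l}\in\mathbb Q\,\pi^{8n+2m+4l+4}$ for all $n,m,l\ge0$.
\end{theorem}

The case $l=0$ is \eqref{eq:conj2}, the case $m=0$ is \eqref{eq:conj4}, and $m=l=0$ is \eqref{eq:conj0}; so the conjecture holds. As a check of \eqref{eq:main}, let $c=0$ and take $\gamma=\alpha$, $\delta=\beta$. Then $\mathcal N=2\sin^2\pi\alpha\,\sin^2\pi\beta$, the fraction equals $\alpha^2\beta^2=-q$, and both sides vanish.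

The meaning of the right side of \eqref{eq:main}, and the passage to rationality, rest on the following observation.

\begin{lemma}\label{lem:sym}
Let $\Psi(\alpha,\beta)$ be entire, symmetric and even in each variable, with Taylor coefficients of total degree $d$ in $\mathbb Q\,\pi^d$. Then $\Psi(\alpha,\beta)=\Gamma(\alpha^2+\beta^2,\alpha^2\beta^2)$, where $\Gamma(e_1,e_2)$ is entire and the coefficient of $e_1^ie_2^j$ lies in $\mathbb Q\,\pi^{2i+4j}$.
\end{lemma}

\begin{proof}
The homogeneous part $\Psi_{2d}$ of degree $2d$ is a symmetric polynomial in $\alpha^2,\beta^2$, so $\Psi_{2d}=\Gamma_d(\alpha^2+\beta^2,\alpha^2\beta^2)$, where $\Gamma_d$ is a combination of the monomials $e_1^ie_2^j$ with $i+2j=d$ and coefficients in $\mathbb Q\,\pi^{2d}$. If $(e_1,e_2)$ ranges over a bounded set, then so do the corresponding $\alpha,\beta$, and $\sum_d|\Psi_{2d}(\alpha,\beta)|$ converges uniformly. Hence $\Gamma=\sum_d\Gamma_d$ converges locally uniformly.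
\end{proof}

Apply the lemma to $\cos\pi\alpha\cos\pi\beta$, $\cos^2\pi\alpha+\cos^2\pi\beta$ and $\operatorname{sinc}\alpha\operatorname{sinc}\beta$ with $e_1=p$, $e_2=-(q+c)$, and to the same functions of $\gamma,\delta$ with $e_1=p$, $e_2=-(q-c)$. Thus $\mathcal N$ and the product of the four sinc factors are entire functions of $(c,p,q)$ whose Taylor series are power series over $\mathbb Q$ in $\pi^4c,\pi^2p,\pi^4q$. The product has constant term $1$, so the quotient is a series of the same kind. Because of the factor $\pi^{-4}$, the coefficient $Z_{n,m,l}$ of $c^{2n+2}p^mq^l$ in \eqref{eq:main} lies in $\mathbb Q\,\pi^{4(2n+2)+2m+4l-4}$. So the last assertion of Theorem~\ref{thm:main} follows from \eqref{eq:main}, and the rest of the paper proves \eqref{eq:main}.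

The proof has four steps. Section~\ref{sec:deriv} removes the dual: $\zeta^*((\mathbf k^\vee)_+)$ is the derivative at $0$ of a holomorphic interpolation of the finite sums attached to $\mathbf k$ itself. Section~\ref{sec:ode} encodes the words $\mathbf w_{n,m,l}$ in a product of $2\times2$ matrices and shows that $cZ+q$ is a limit $K$, taken at $t=\infty$, of the solution of a fifth-order differential equation normalized at $t=0$. Such a connection constant can be computed from monodromy when the monodromy is sufficiently constrained. Section~\ref{sec:mono} describes a class of equations where it is, and Section~\ref{sec:model} carries out the whole computation for a second-order model. Section~\ref{sec:ext} expresses $K$ as the trace of a product of two projections in the solution space of a fourth-order equation of that class, and Section~\ref{sec:trace} computes the trace. Section~\ref{sec:explicit} makes the case $m=l=0$ explicit.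

\section{Zeta-star values as derivatives}\label{sec:deriv}

For an index $\mathbf k=(k_1,\dots,k_r)$ with $r\ge1$ let
\[
s_{\mathbf k}(n)=\sum_{1\le n_1\le\dots\le n_r=n}\ \prod_{i}n_i^{-k_i},\qquad S_{\mathbf k}(N)=\sum_{n=1}^Ns_{\mathbf k}(n),\qquad G_{\mathbf k}(t)=\sum_{n\ge1}s_{\mathbf k}(n)t^n
\]
for $|t|<1$, and let $S_\emptyset=1$. With $\mathbf k'=(k_1,\dots,k_{r-1})$ we have $s_{\mathbf k}(n)=n^{-k_r}S_{\mathbf k'}(n)$. Let $\mathcal B$ be the algebra of functions that are holomorphic in $\operatorname{Re}z>-1$ and of polynomial growth on $\operatorname{Re}z\ge-1+\eta$ for every $\eta>0$.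

\begin{lemma}\label{lem:interp}
If all $k_i\ge2$, then $N\mapsto S_{\mathbf k}(N)$ extends to a function $S_{\mathbf k}(z)$ in $\mathcal B$ that is bounded on each half-plane $\operatorname{Re}z\ge-1+\eta$, with $S_{\mathbf k}(0)=0$ for $\mathbf k\ne\emptyset$.
\end{lemma}

\begin{proof}
Use induction on $r$ and put
\[
S_{\mathbf k}(z)=\sum_{n\ge1}\big[n^{-k_r}S_{\mathbf k'}(n)-(n+z)^{-k_r}S_{\mathbf k'}(n+z)\big].
\]
For $\operatorname{Re}z\ge-1+\eta$ we have $|n+z|\ge n-1+\eta$, and $S_{\mathbf k'}(n+z)$ is bounded uniformly in $n$. Since $k_r\ge2$, the series converges uniformly and its sum is bounded. At an integer $z=N\ge0$ it telescopes to $\sum_{n\le N}n^{-k_r}S_{\mathbf k'}(n)$.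
\end{proof}

The next lemma recovers the derivative at $0$ of a function in $\mathcal B$ from its values at the positive integers. It will be used twice: to remove the dual, and later to pass from a recurrence to an integral.

\begin{lemma}\label{lem:mellin}
Let $\varphi\in\mathcal B$ and $\varphi(0)=0$. Then $\Phi(t)=\sum_{N\ge1}\varphi(N)t^N$ continues analytically from $|t|<1$ to $\mathbb C\setminus[1,\infty)$, and
\[
\int_0^\infty\Phi(-\tau)\,\frac{d\tau}\tau=-\varphi'(0),
\]
the integral being absolutely convergent. In particular, two such functions that agree at all positive integers have the same derivative at $0$.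
\end{lemma}

For $\varphi(z)=z$ the lemma reads $\int_0^\infty(1+\tau)^{-2}d\tau=1$. The growth condition cannot be dropped, as $\varphi(z)=\sin\pi z$ shows.

\begin{proof}
Let $g(z)=\pi\varphi(z)/\sin\pi z$. Since $\varphi(0)=0$, it is holomorphic in $-1<\operatorname{Re}z<1$, and $g(0)=\varphi'(0)$. For $\sigma\in(-1,1)$ and $|\arg\tau|<\pi$ put
\[
J_\sigma(\tau)=-\frac1{2\pi i}\int_{(\sigma)}g(z)\,\tau^z\,dz ,
\]
integrating upward along $\operatorname{Re}z=\sigma$. Since $|\sin\pi z|\ge\sinh(\pi|\operatorname{Im}z|)$, on each vertical strip and for $|\operatorname{Im}z|\ge1$ the integrand is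
\[
O\big((1+|z|)^d\,|\tau|^{\operatorname{Re}z}e^{-(\pi-|\arg\tau|)|\operatorname{Im}z|}\big)
\]
for some $d$. Hence $J_\sigma$ is holomorphic in $|\arg\tau|<\pi$, does not depend on $\sigma$ by Cauchy's theorem, and is $O(\tau^\sigma)$ for $\tau>0$.

Let $0<\tau<1$ and move the line to $\operatorname{Re}z=N_0+\frac12$, where $|\sin\pi z|=\cosh(\pi\operatorname{Im}z)$. The new integral is $O(N_0^d\tau^{N_0+1/2})$ and tends to $0$. The residue of $g(z)\tau^z$ at $z=N$ is $(-1)^N\varphi(N)\tau^N$, and the enclosed contour is clockwise, so $J_\sigma(\tau)=\sum_{N\ge1}\varphi(N)(-\tau)^N=\Phi(-\tau)$. Thus $J_\sigma(-t)$ continues $\Phi$ to $\mathbb C\setminus[0,\infty)$ and, together with the unit disc, to $\mathbb C\setminus[1,\infty)$.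

Take $\sigma=\frac12$ for $\tau\in(0,1)$ and $\sigma=-\frac12$ for $\tau\in(1,\infty)$; the bound $O(\tau^\sigma)$ gives absolute convergence. We have $\int_0^1\tau^{z-1}d\tau=1/z$ for $\operatorname{Re}z=\frac12$ and $\int_1^\infty\tau^{z-1}d\tau=-1/z$ for $\operatorname{Re}z=-\frac12$. By Fubini's theorem and the residue theorem,
\[
\int_0^\infty\Phi(-\tau)\frac{d\tau}\tau=-\frac1{2\pi i}\Big[\int_{(1/2)}-\int_{(-1/2)}\Big]\frac{g(z)}z\,dz=-g(0).\qedhere
\]
\end{proof}

Duality is the substitution $t=y/(y-1)$ in the series $G_{\mathbf k}$. It maps $(0,1)$, the interval that computes a zeta-star value, onto the negative axis, which leaves the disc of convergence of $G_{\mathbf k}$. Lemma~\ref{lem:mellin} supplies both the continuation and the integral.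

\begin{lemma}\label{lem:dual}
If $\mathbf k\ne\emptyset$ and all $k_i\ge2$, then $\zeta^*((\mathbf k^\vee)_+)=S_{\mathbf k}'(0)$.
\end{lemma}

\begin{proof}
We first show that for every nonempty index $\mathbf k$, near $y=0$,
\begin{equation}\label{eq:dualG}
G_{\mathbf k}\Big(\frac y{y-1}\Big)=-G_{\mathbf k^\vee}(y).
\end{equation}
With $t=y/(y-1)$ we have $\frac1{1-t}=1-y$ and $t\frac d{dt}=(1-y)\,y\frac d{dy}$. For an index $\mathbf j$ with last entry at least $2$ let $\mathbf j_-$ be $\mathbf j$ with that entry lowered by $1$. From the definitions,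
\[
t\tfrac d{dt}G_{\mathbf j}=G_{\mathbf j_-},\qquad t\tfrac d{dt}G_{(\mathbf j,1)}=\sum_nS_{\mathbf j}(n)t^n=\frac{G_{\mathbf j}}{1-t},
\]
the second for any nonempty $\mathbf j$. We use induction on the weight $w$. For $\mathbf k=(1)=\mathbf k^\vee$, \eqref{eq:dualG} says $-\log(1-t)=\log(1-y)$. For $w\ge2$ both sides vanish at $y=0$, so it suffices to compare their images under $y\frac d{dy}$.

Let $k_r\ge2$. The left side goes to $\frac1{1-y}G_{\mathbf k_-}(t)=-\frac1{1-y}G_{(\mathbf k_-)^\vee}(y)$. The indices $\mathbf k$ and $\mathbf k_-$ have the same partial sums and $w-1$ is not among them, so $\mathbf k^\vee=((\mathbf k_-)^\vee,1)$, and the right side has the same image.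

Let $k_r=1$ and $r\ge2$. The left side goes to $\frac1{1-y}\cdot\frac1{1-t}G_{\mathbf k'}(t)=-G_{(\mathbf k')^\vee}(y)$. Now $w-1$ is a partial sum of $\mathbf k$ and not of $\mathbf k^\vee$, so the last entry of $\mathbf k^\vee$ is at least $2$ and $(\mathbf k^\vee)_-=(\mathbf k')^\vee$. Again the images agree.

Now let all $k_i\ge2$. By Lemmas \ref{lem:interp} and \ref{lem:mellin}, $\Phi(t)=\sum_NS_{\mathbf k}(N)t^N=G_{\mathbf k}(t)/(1-t)$ continues to $\mathbb C\setminus[1,\infty)$, hence so does $G_{\mathbf k}$. For $|y|<1$ we have $\operatorname{Re}t<\frac12$, so \eqref{eq:dualG} holds on the whole disc $|y|<1$. Put $y=\tau/(1+\tau)$, so that $t=-\tau$ and $dy/y=d\tau/(\tau(1+\tau))$. By monotone convergence and Lemma~\ref{lem:mellin},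
\[
\zeta^*((\mathbf k^\vee)_+)=\sum_n\frac{s_{\mathbf k^\vee}(n)}n=\int_0^1G_{\mathbf k^\vee}(y)\frac{dy}y=-\int_0^\infty\Phi(-\tau)\frac{d\tau}\tau=S_{\mathbf k}'(0).\qedhere
\]
\end{proof}

\begin{example}[the case $n=0$]\label{ex:n0}
For a single letter $k\ge2$ we have $S_{(k)}(z)=\sum_n[n^{-k}-(n+z)^{-k}]$, so $\zeta^*(\{1\}^{k-1},2)=k\,\zeta(k+1)$. Now put
\[
\lambda(n)=1-\frac p{n^2}-\frac q{n^4}.
\]
Expanding $\prod_{a\le k\le b}\lambda(k)^{-1}$ in geometric series gives the sum, over all words in the letters $2$ (counted by $p$) and $4$ (counted by $q$), of the nested sums with summation variables in $[a,b]$. Sorting by the variable $n$ attached to the letter $3$, we get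
\[
\sum_{m,l}p^mq^lS_{\mathbf w_{0,m,l}}(N)=\sum_{n=1}^N\prod_{k=1}^n\lambda(k)^{-1}\cdot\frac1{n^3}\cdot\prod_{k=n}^N\lambda(k)^{-1}=\prod_{k=1}^N\lambda(k)^{-1}\sum_{n=1}^N\frac{1}{n^3\lambda(n)} .
\]
By Lemma~\ref{lem:interp}, the two factors on the right have interpolations, coefficient by coefficient, with values $1$ and $0$ at $z=0$, so the derivative of their product at $0$ is the derivative of the second factor. The coefficient of $p^mq^l$ in the second factor is $\binom{m+l}mS_{(2m+4l+3)}$. Lemmas \ref{lem:mellin} and \ref{lem:dual} give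
\[
Z_{0,m,l}=\binom{m+l}m(2m+4l+3)\,\zeta(2m+4l+4).
\]
For instance $Z_{0,1,0}=\zeta^*(1,2,1,2)+\zeta^*(1,1,2,2)=5\zeta(6)$.
\end{example}

\section{A recurrence and a fifth-order equation}\label{sec:ode}

\subsection*{The matrix product}
To force the letters $3$ and $5$ to alternate we attach them to the two off-diagonal matrix units. Let
\[
T(n)=1-L(n)=\begin{pmatrix}\lambda(n)&-c\,n^{-3}\\-c\,n^{-5}&\lambda(n)\end{pmatrix},
\]
and, as formal power series in $c,p,q$,
\[
\Pi(N)=T(1)^{-1}T(2)^{-1}\cdots T(N)^{-1}=\sum_{r\ge0}\ \sum_{1\le n_1\le\dots\le n_r\le N}L(n_1)\cdots L(n_r).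
\]
Write $L(n)=pn^{-2}+qn^{-4}+cn^{-3}E_{12}+cn^{-5}E_{21}$ and expand. Each coefficient of each entry is a finite sum of $S_{\mathbf k}(N)$ with letters in $\{2,3,4,5\}$. Replacing $S_{\mathbf k}(N)$ by $S_{\mathbf k}(z)$, we obtain a matrix $\Pi(z)$ over $\mathcal B[[c,p,q]]$ with $\Pi(0)=1$ whose constant term in $c,p,q$ is $1$. A product of matrices $E_{12},E_{21}$ has a nonzero $(1,2)$ entry, equal to $1$, exactly when it reads $E_{12}E_{21}E_{12}\cdots E_{12}$. So a word contributes to $\Pi_{12}$ exactly when its letters from $\{3,5\}$ read $3,5,3,\dots,5,3$, and it contributes once. It also occurs once in $\mathbf w_{n,m,l}$: the letter sets $\{3,5\}$, $\{2\}$, $\{4\}$ are disjoint, so the word determines the interleaving. With Lemma~\ref{lem:dual},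
\[
\Pi_{12}(z)=\sum_{n,m,l}c^{2n+1}p^mq^lS_{\mathbf w_{n,m,l}}(z),\qquad\Pi_{12}'(0)=Z .
\]

The matrices $T(n)$ do not commute, so the product does not factor as in Example~\ref{ex:n0}. What remains is that the row vectors $(1,\pm n)$ are left eigenvectors:
\[
(1,\pm n)\,T(n)=\lambda_\pm(n)\,(1,\pm n),\qquad\lambda_\pm(n)=\lambda(n)\mp\frac c{n^4}.
\]
This is where the pair $3,5$ enters: the difference $5-3=2$ makes the eigenvectors linear in $n$, and the mean $4$ makes the eigenvalues even in $n$. To exploit left eigenvectors we want a recurrence that multiplies by $T(n)$ on the left, so we pass to the inverse. The matrix $\Pi(z)$ is invertible over $\mathcal B[[c,p,q]]$ because its constant term is $1$. Let $u=(\Pi^{-1})_{12}$ and $v=(\Pi^{-1})_{22}$. Then $u(0)=0$, $v(0)=1$, and $(\Pi^{-1})'(0)=-\Pi'(0)$ gives $u'(0)=-Z$. Evaluation at an integer is a ring homomorphism, so $\Pi(n)^{-1}=T(n)\Pi(n-1)^{-1}$, and the second column gives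
\begin{equation}\label{eq:pm}
u(n)\pm nv(n)=\lambda_\pm(n)\big(u(n-1)\pm nv(n-1)\big)\qquad(n\ge1).
\end{equation}

We divide out the factor $\lambda_+$, so that the first relation becomes a statement about differences. Let $Y(n)=\prod_{k\le n}\lambda_+(k)^{-1}$. Its coefficients are finite integral combinations of $S_{\mathbf k}(n)$ with letters $2$ and $4$, so it has an interpolation $Y(z)\in\mathcal B[[c,p,q]]$ with $Y(0)=1$. Define
\begin{equation}\label{eq:x}
x(z)=\big(u(z)+zv(z)\big)Y(z)\in\mathcal B[[c,p,q]],\qquad x(0)=0,\quad x'(0)=1-Z .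
\end{equation}

\begin{lemma}\label{lem:rec}
We have $x(1)=1$, and for $n\ge1$
\begin{multline}\label{eq:rec}
n(n^4-pn^2-q)\big(x(n+1)-2x(n)+x(n-1)\big)\\=c\,\big[n\big(x(n+1)-x(n-1)\big)-x(n)\big].
\end{multline}
\end{lemma}

\begin{proof}
The plus case of \eqref{eq:pm} gives $x(n+1)=(u(n)+(n+1)v(n))Y(n)$ for $n\ge0$. Let $\Delta_n=x(n+1)-x(n)$. Subtracting the definition of $x(n)$, we get $v(n)Y(n)=\Delta_n$, hence $u(n)Y(n)=x(n)-n\Delta_n$, and $x(1)=\Delta_0=1$. Therefore $(u(n)-nv(n))Y(n)=x(n)-2n\Delta_n$ and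
\[
\big(u(n-1)-nv(n-1)\big)Y(n-1)=x(n-1)-(2n-1)\Delta_{n-1}=x(n)-2n\Delta_{n-1}.
\]
The minus case of \eqref{eq:pm} becomes $\lambda_+(n)[x(n)-2n\Delta_n]=\lambda_-(n)[x(n)-2n\Delta_{n-1}]$, that is,
\[
-2n\lambda(n)(\Delta_n-\Delta_{n-1})=cn^{-4}\big[2x(n)-2n(\Delta_n+\Delta_{n-1})\big].
\]
Multiply by $-n^4/2$.
\end{proof}

\subsection*{The differential equation}
From now on a prime on a function of $t$ denotes $\theta=t\,d/dt$; in a coordinate $\xi$ with $t=\pm e^\xi$ this is $d/d\xi$. Let
\[
\omega(t)=\frac{1+t}{1-t}=1+2\sum_{j\ge1}t^j,\qquad\omega'=\frac{2t}{(1-t)^2}.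
\]
Since \eqref{eq:rec} is governed by second differences, put $X(t)=\sum_{n\ge1}x(n)t^n$ and $H=(t^{-1}-2+t)X=\sum_{n\ge0}h_nt^n$. Then $h_0=x(1)=1$ and $h_n=x(n+1)-2x(n)+x(n-1)$ for $n\ge1$. Moreover $X=\frac12\omega'H$, and $\omega H=(t^{-1}-t)X$ has the coefficients $x(n+1)-x(n-1)$ for $n\ge1$. Multiplying \eqref{eq:rec} by $t^n$ and summing over $n\ge1$ gives $H^{(5)}-pH'''-qH'=c[(\omega H)'-\frac12\omega'H]$, that is,
\begin{equation}\label{eq:five}
H^{(5)}-pH'''-(q+c\,\omega)H'-\tfrac12c\,\omega'H=0 .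
\end{equation}
Since $\frac12\omega'=\sum_jjt^j$, a power series $\sum h_nt^n$ solves \eqref{eq:five} if and only if
\begin{equation}\label{eq:hrec}
n(n^4-pn^2-q-c)\,h_n=c\sum_{j=1}^n(2n-j)\,h_{n-j}\qquad(n\ge1).
\end{equation}

Lemma~\ref{lem:mellin} expresses $x'(0)$ by the integral of $X=\frac12\omega'H$ over the negative axis, and by \eqref{eq:five} the integrand times $c$ is an exact derivative. The lemma applies to one coefficient in $c,p,q$ at a time, while the differential equation is useful for numerical parameters, so we need estimates that are uniform in the parameters.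

\begin{proposition}\label{prop:K}
Let $\varepsilon=10^{-5}$ and $U=\{|c|,|p|,|q|<\varepsilon\}\subset\mathbb C^3$. For $(c,p,q)\in U$ the following hold.
\begin{enumerate}
\item[(a)] Equation \eqref{eq:five} has exactly one power series solution $H$ with constant term $1$. It defines a function that is holomorphic in $(t,c,p,q)\in(\mathbb C\setminus[1,\infty))\times U$.
\item[(b)] The function $h(\xi)=H(-e^\xi)$ satisfies $h^{(j)}(\xi)=O(e^{\xi/8})$ for $\xi\ge0$ and $0\le j\le4$, uniformly on compact subsets of $U$.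
\item[(c)] The series $Z$ converges on $U$, the limit
\[
K=\lim_{\xi\to+\infty}\big((q+c\,\omega)h+ph''-h''''\big)
\]
exists, and $cZ=K-q$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) On $U$ we have $|n^4-pn^2-q-c|\ge n^4/2$ for $n\ge1$. So \eqref{eq:hrec} with $h_0=1$ determines the $h_n$ as holomorphic functions on $U$, and inductively $|h_n|\le2n^2\varepsilon/(n^5/2)\le1$. Thus $H$ is holomorphic on $\{|t|<1\}\times U$. We use the basic theorem on linear differential equations in the complex domain: if the equation is monic with coefficients holomorphic on a simply connected domain, then a solution near one point extends to the whole domain, and it is jointly holomorphic in parameters on which the coefficients and initial values depend holomorphically. In the coordinate $\log t$, the domain $\mathcal D=\mathbb C\setminus[0,\infty)$ is the strip $0<\operatorname{Im}\log t<2\pi$, where $\omega$ is holomorphic. So $H$ extends from $t=-\frac12$ to $\mathcal D$, and $\mathcal D$ together with the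 unit disc is $\mathbb C\setminus[1,\infty)$.

(b) On the negative axis $\omega=-\tanh(\xi/2)$, so $|\omega|\le1$, $|\omega'|\le\frac12$ and $\omega'=O(e^{-|\xi|})$. Put $y_j=8^jh^{(j)}$ for $0\le j\le4$ and $\|y\|=\max_j|y_j|$. For $j\le3$ we have $|y_j'|=\frac18|y_{j+1}|\le\frac18\|y\|$, and by \eqref{eq:five}
\[
|y_4'|\le8^4\varepsilon\big(8^{-3}+2\cdot8^{-1}+\tfrac14\big)\|y\|=2056\,\varepsilon\,\|y\|\le\tfrac18\|y\| .
\]
Gronwall's inequality gives $\|y(\xi)\|\le\|y(0)\|e^{\xi/8}$, and $\|y(0)\|$ is bounded on compact subsets of $U$ by (a). (All that matters below is that the exponent $\frac18$ is less than $1$; this is the purpose of the smallness of $\varepsilon$.)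

(c) From $|h_n|\le1$ we get $h=1+O(e^\xi)$ and $h^{(j)}=O(e^\xi)$ for $j\ge1$ as $\xi\to-\infty$, uniformly on $U$. With (b), and with $X=\frac12\omega'H$ now a holomorphic function,
\[
\mathcal J=\int_0^\infty X(-\tau)\frac{d\tau}\tau=\int_{-\infty}^\infty\tfrac12\omega'h\,d\xi
\]
converges absolutely and uniformly on compact subsets of $U$, so $\mathcal J$ is holomorphic on $U$. Let $X_{ijk}(t)$ be the Taylor coefficient of $c^ip^jq^k$ in $X$. By Cauchy's formula on a product of three circles, $X_{ijk}$ is holomorphic on $\mathbb C\setminus[1,\infty)$, and by Fubini's theorem the corresponding coefficient of $\mathcal J$ is $\int_0^\infty X_{ijk}(-\tau)\,d\tau/\tau$. The Taylor series of the functions $h_n$ are the formal $h_n$, because \eqref{eq:hrec} has a unique solution in $\mathbb C[[c,p,q]]$ with $h_0=1$. Hence $X_{ijk}(t)=\sum_nx_{ijk}(n)t^n$ for $|t|<1$, where $x_{ijk}\in\mathcal B$ is the coefficient of $c^ip^jq^k$ in $x(z)$, and $x_{ijk}(0)=0$. By Lemma~\ref{lem:mellin} and \eqref{eq:x}, the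 Taylor series of $\mathcal J$ is $-x'(0)=Z-1$. So $Z$ converges on $U$ to $1+\mathcal J$. Finally, \eqref{eq:five} gives
\[
\big((q+c\,\omega)h+ph''-h''''\big)'=c\,\omega'h-\tfrac12c\,\omega'h=\tfrac12c\,\omega'h ,
\]
and the bracket tends to $q+c$ as $\xi\to-\infty$. Thus $K$ exists, $K=q+c+c\mathcal J$, and $cZ=c+c\mathcal J=K-q$.
\end{proof}

\section{Monodromy of $F(\theta)f+\kappa\omega f=0$}\label{sec:mono}

The constant $K$ relates a solution normalized at $t=0$ to its behavior at $t=\infty$. We will reduce it to an equation of the following type, in which $\omega$ multiplies only the undifferentiated function. Let $F$ be a monic polynomial of degree $d\ge2$, let $\kappa\in\mathbb C$, and consider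
\begin{equation}\label{eq:hyp}
F(\theta)f+\kappa\,\omega f=0,\qquad\text{equivalently}\qquad(F(\theta)+\kappa)f=t\,(F(\theta)-\kappa)f .
\end{equation}
The second form, obtained by multiplying by $1-t$, is a generalized hypergeometric equation: series solutions obey a two-term recurrence.

Let $V$ be the $d$-dimensional space of solutions on $\mathcal D=\mathbb C\setminus[0,\infty)$, where powers $t^s$ are taken with $0<\arg t<2\pi$. For $f\in V$, restrict $f$ to the lower half-plane and continue it across the interval $(0,1)$ to the upper half-plane; the result is the restriction of a unique element $M_0f\in V$. Define $M_\infty f$ in the same way, crossing $(1,\infty)$ instead. The linear maps $M_0,M_\infty$ are the monodromy along a counterclockwise loop around the origin of radius less than $1$ and greater than $1$, respectively.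

\begin{lemma}\label{lem:mono}
Suppose that $F+\kappa$ and $F-\kappa$ each have $d$ distinct roots, all of modulus less than $\frac12$.
\begin{enumerate}
\item[(a)] $V$ has a basis $f_s=t^s\phi_s(t)$, indexed by the roots $s$ of $F+\kappa$, and a basis $g_r=t^r\psi_r(1/t)$, indexed by the roots $r$ of $F-\kappa$, where $\phi_s,\psi_r$ are holomorphic in the unit disc with value $1$ at $0$. Moreover $M_0f_s=e^{2\pi is}f_s$ and $M_\infty g_r=e^{2\pi ir}g_r$.
\item[(b)] $R=M_\infty-M_0$ has rank at most $1$.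
\item[(c)] $\operatorname{tr}(M_0^{-1}M_\infty)=\operatorname{tr}(M_0M_\infty^{-1})=d$, and
\[
2\operatorname{tr}(M_0M_\infty)=\operatorname{tr}M_0^2+\operatorname{tr}M_\infty^2-(\operatorname{tr}M_\infty-\operatorname{tr}M_0)^2 .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The series $\sum_{n\ge0}a_nt^{s+n}$ with $a_0=1$ solves \eqref{eq:hyp} if $(F(s+n)+\kappa)a_n=(F(s+n-1)-\kappa)a_{n-1}$ for $n\ge1$. Two roots differ by less than $1$, so $F(s+n)+\kappa\ne0$. The ratio of the two polynomial factors tends to $1$, so the radius of convergence of $\phi_s=\sum a_nt^n$ is at least $1$. For $\sum b_nt^{r-n}$ the recurrence is $(F(r-n)-\kappa)b_n=(F(r-n+1)+\kappa)b_{n-1}$, and the same argument applies. Crossing the positive axis from below raises $\arg t$ past $2\pi$, which multiplies $t^s$ by $e^{2\pi is}$, while $\phi_s(t)$ is holomorphic across $(0,1)$ and $\psi_r(1/t)$ across $(1,\infty)$. The eigenvalues $e^{2\pi is}$ are distinct, so the $d$ functions $f_s$ are independent; the same holds for the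 $g_r$.

(b) If the restriction of $f\in V$ to the lower half-plane extends holomorphically to $t=1$, the two continuations agree and $Rf=0$. It suffices to find a $(d-1)$-dimensional space of solutions holomorphic at $t=1$. Let $\xi=\log t$ near $t=1$. Then $\omega=-\coth(\xi/2)=\sum_{j\ge-1}\omega_j\xi^j$ has a simple pole, and $|\omega_j|\le C$ for all $j$ by Cauchy's estimates, since $\xi\omega$ is holomorphic in $|\xi|<2\pi$. Write $F(y)=y^d+\sum_{i<d}F_iy^i$. A series $\sum_{k\ge0}a_k\xi^k$ with $a_0=0$ solves \eqref{eq:hyp} if and only if, for $k\ge d$,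
\[
\frac{k!}{(k-d)!}\,a_k=-\sum_{i<d}F_i\frac{(k-d+i)!}{(k-d)!}\,a_{k-d+i}-\kappa\sum_{i=1}^{k-d+1}\omega_{k-d-i}\,a_i ;
\]
the condition $a_0=0$ removes the term in $\xi^{-1}$. As $d\ge2$, only $a_i$ with $i<k$ occur on the right, so $a_1,\dots,a_{d-1}$ are free. Suppose $|a_i|\le D\rho^i$ for $i<k$, with $\rho\ge2$. Then $\sum_{i\le k-d+1}\rho^i\le2\rho^{k-d+1}$, and
\[
|a_k|\le D\rho^k\Big(\sum_{i<d}|F_i|\rho^{i-d}+2|\kappa|C\rho^{1-d}\Big)\le D\rho^k
\]
once $\rho$ is large, independently of $k$. Choosing $D$ to cover $i<d$, we see that the series converges near $\xi=0$.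

(c) A linear map $Q$ of rank at most $1$ has at most one nonzero eigenvalue, so $\det(1+Q)=1+\operatorname{tr}Q$ and $\operatorname{tr}Q^2=(\operatorname{tr}Q)^2$. The roots of $F+\kappa$ and of $F-\kappa$ have the same sum, so $\det M_0=\det M_\infty$. Hence $1=\det(1+M_0^{-1}R)=1+\operatorname{tr}(M_0^{-1}R)$, and $M_0^{-1}M_\infty=1+M_0^{-1}R$ has trace $d$. The same argument applies to $M_0M_\infty^{-1}=1-RM_\infty^{-1}$. The last formula is $\operatorname{tr}R^2=(\operatorname{tr}R)^2$ written out.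
\end{proof}

Thus the traces of $M_0^{\pm1}M_\infty^{\mp1}$ and $M_0M_\infty$ are known from the exponents alone, although the matrix relating the two bases is not.

\section{A second-order model}\label{sec:model}

This section is not used later; it shows the method in the lowest order. Lower the order of \eqref{eq:five} by two and consider
\begin{equation}\label{eq:three}
y'''-(p+c\,\omega)y'-\tfrac12c\,\omega'y=0 ,
\end{equation}
with $|c|,|p|<\varepsilon$ and $p\ne\pm c$. Put $b=\frac14(p+c\,\omega)$.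

\emph{Products of solutions.} If $f''=bf$ and $g''=bg$, then $y=fg$ has $y''=2by+2f'g'$ and $y'''=4by'+2b'y$, which is \eqref{eq:three}. The equation $f''=bf$ is \eqref{eq:hyp} with $F(y)=y^2-\frac p4$ and $\kappa=-\frac c4$. The exponents are $\pm s$ and $\pm r$ with $4s^2=p+c$, $4r^2=p-c$. Write $f_\pm=f_{\pm s}$, $g_\pm=g_{\pm r}$. Then $f_+f_-$ is a solution of \eqref{eq:three} holomorphic at $0$ with value $1$, the analogue of $H$, and $g_+g_-$ is holomorphic at $\infty$ with value $1$.

\emph{An invariant pairing.} The expression $I_3(y)=yy''-\frac12y'^2-2by^2$ has derivative $y(y'''-4by'-2b'y)=0$. So the associated symmetric bilinear form $2I_3(y,z)=yz''+y''z-y'z'-4byz$ is constant on pairs of solutions. With $z=1$ it reads $y''-(p+c\,\omega)y$, the analogue of the expression whose limit is $-K$. So the quantity to compute is $I_3(f_+f_-,g_+g_-)$.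

\emph{Reduction to a trace.} The Wronskian $[f,g]=fg'-f'g$ is constant; $t\to0$ gives $[f_+,f_-]=-2s$ and $t\to\infty$ gives $[g_+,g_-]=-2r$. From the formula for $y''$,
\begin{align*}
I_3(f_+f_-,g_+g_-)&=f_+f_-g_+'g_-'+f_+'f_-'g_+g_--\tfrac12(f_+f_-)'(g_+g_-)'\\
&=\tfrac12[f_+,g_+][f_-,g_-]+\tfrac12[f_+,g_-][f_-,g_+]\\
&=\tfrac12[f_+,f_-][g_+,g_-]+[f_+,g_-][f_-,g_+],
\end{align*}
where the second line is checked by multiplying out and the third uses the identity $[f_+,f_-][g_+,g_-]-[f_+,g_+][f_-,g_-]+[f_+,g_-][f_-,g_+]=0$ for $2\times2$ determinants. Let $P_0v=[v,f_-]f_+/[f_+,f_-]$ be the projection onto $f_+$ along $f_-$, and $P_\infty$ the projection onto $g_+$ along $g_-$. The trace of $P_\infty P_0$ is the coefficient of $g_+$ in $P_\infty P_0g_+$, namely $[g_+,f_-][f_+,g_-]/([f_+,f_-][g_+,g_-])$. Hence $I_3(f_+f_-,g_+g_-)=2sr\,(1-2\operatorname{tr}(P_0P_\infty))$.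

\emph{The trace from monodromy.} The projections are functions of the monodromy: $M_0-M_0^{-1}=2i\sin(2\pi s)(2P_0-1)$ and $M_\infty-M_\infty^{-1}=2i\sin(2\pi r)(2P_\infty-1)$. Let $C=\cos2\pi s$, $D=\cos2\pi r$. Lemma~\ref{lem:mono}(c) gives $\operatorname{tr}(M_0M_\infty)=\frac12(4C^2+4D^2-4-4(D-C)^2)=4CD-2$, and this is also $\operatorname{tr}(M_0^{-1}M_\infty^{-1})$, because a $2\times2$ matrix of determinant $1$ has the same trace as its inverse. Taking the trace of the product of the two differences,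
\[
-4\sin(2\pi s)\sin(2\pi r)\big(4\operatorname{tr}(P_0P_\infty)-2\big)=2(4CD-2)-4 ,
\]
and therefore
\[
I_3(f_+f_-,g_+g_-)=\frac{2sr\,(\cos2\pi s\cos2\pi r-1)}{\sin2\pi s\,\sin2\pi r}.
\]

\section{The exterior square of a fourth-order equation}\label{sec:ext}

We follow the model for \eqref{eq:five}. Substituting $t^y$ and replacing $\omega$ by its value $1$ at $t=0$ gives $y(y^4-py^2-q-c)=0$, so the exponents at $0$ are $0,\pm\alpha,\pm\beta$; at $\infty$, where $\omega=-1$, they are $0,\pm\gamma,\pm\delta$. Put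
\[
s_1=\frac{\alpha+\beta}2,\quad s_2=\frac{\alpha-\beta}2,\quad r_1=\frac{\gamma+\delta}2,\quad r_2=\frac{\gamma-\delta}2 .
\]
The six sums of two of the four numbers $\pm s_1,\pm s_2$ are $0,0,\pm\alpha,\pm\beta$. This suggests looking for solutions of \eqref{eq:five} among the Wronskians $fg'-f'g$ of solutions of a fourth-order equation with exponents $\pm s_1,\pm s_2$ at $0$ and $\pm r_1,\pm r_2$ at $\infty$.

\subsection*{Generic parameters}
Let $U^\circ\subset U$ be the dense open set where $q\pm c\ne0$ and $p^2+4(q\pm c)\ne0$. Fix a point of $U^\circ$ and square roots $\alpha,\beta,\gamma,\delta$. If $y$ is the square of one of them, then $|y|^2\le\varepsilon|y|+2\varepsilon$, which forces $|y|<\frac1{100}$ on all of $U$. So $\alpha,\beta,\gamma,\delta$ and $s_i,r_i$ have modulus less than $\frac1{10}$. Since $\alpha^2\beta^2=-(q+c)$ and $\gamma^2\delta^2=-(q-c)$, the numbers $\alpha,\beta,\gamma,\delta$ are nonzero. From $\alpha^2+\beta^2=\gamma^2+\delta^2=p$,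
\begin{equation}\label{eq:sr}
s_{1}^2-\tfrac p4=\tfrac12\alpha\beta=-(s_2^2-\tfrac p4),\qquad r_1^2-\tfrac p4=\tfrac12\gamma\delta=-(r_2^2-\tfrac p4).
\end{equation}
Hence $s_1^2\ne s_2^2$, and $s_1s_2=\frac14(\alpha^2-\beta^2)\ne0$ because the discriminant $p^2+4(q+c)$ is nonzero. So $\pm s_1,\pm s_2$ are four distinct numbers, and so are $\pm r_1,\pm r_2$ by the conditions with $q-c$.

Let $A=-\frac p2$ and $B=\frac14(A^2+q+c\,\omega)$, and consider
\begin{equation}\label{eq:four}
f''''+Af''+Bf=0 .
\end{equation}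
This is \eqref{eq:hyp} with $F(y)=(y^2-\frac p4)^2+\frac q4$ and $\kappa=\frac c4$. By \eqref{eq:sr}, $F+\kappa=(y^2-\frac p4)^2-(\frac12\alpha\beta)^2=(y^2-s_1^2)(y^2-s_2^2)$, and in the same way $F-\kappa=(y^2-r_1^2)(y^2-r_2^2)$. So Lemma~\ref{lem:mono} applies with $d=4$; let $V$, $f_s$, $g_r$, $M_0$, $M_\infty$ be as there.

\subsection*{Minors of two solutions}
For $f,g\in V$ and $0\le i,j\le3$ put $m_{ij}=f^{(i)}g^{(j)}-f^{(j)}g^{(i)}$. These are alternating in $(f,g)$, so they extend linearly to all $\Xi\in\Lambda^2V$. Write $W=m_{01}$ and $\mu=m_{12}$.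

\begin{lemma}\label{lem:ext}
For every $\Xi\in\Lambda^2V$, the function $\langle\Xi\rangle=m_{03}-m_{12}+Am_{01}$ is constant, and $W(\Xi)$ solves \eqref{eq:five}.
\end{lemma}

\begin{proof}
We have $m_{ij}'=m_{i+1,j}+m_{i,j+1}$, where by \eqref{eq:four} $m_{i4}=-Am_{i2}-Bm_{i0}$. This gives, in turn,
\begin{gather}
m_{02}=W',\qquad m_{03}=W''-\mu,\qquad m_{13}=\mu',\qquad m_{03}'=\mu'-AW',\notag\\
\mu''=m_{23}-A\mu+BW,\qquad m_{23}'=BW'.\label{eq:minors}
\end{gather}
So $\langle\Xi\rangle'=0$. Since $\langle\Xi\rangle=W''-2\mu+AW$, we have $2\mu'=W'''+AW'$. Differentiating the formula for $\mu''$ gives $\mu'''=2BW'+B'W-A\mu'$. Substituting,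
\[
W^{(5)}+2AW'''+(A^2-4B)W'-2B'W=0 .
\]
Here $2A=-p$, $A^2-4B=-(q+c\,\omega)$ and $2B'=\frac12c\,\omega'$, which is how $A$ and $B$ were chosen.
\end{proof}

Put $\langle f,g\rangle=\langle f\wedge g\rangle$. This alternating form replaces the Wronskian of the model. Identify $f\in V$ with the column $(f,f',f'',f''')$ at a point of $\mathcal D$. Then the form has the skew matrix $J=(J_{ij})_{0\le i,j\le3}$ whose nonzero entries above the diagonal are $J_{03}=1$, $J_{12}=-1$, $J_{01}=A$. Recall that the Pfaffian of a skew $4\times4$ matrix is $\operatorname{Pf}J=J_{01}J_{23}-J_{02}J_{13}+J_{03}J_{12}$, that $(\operatorname{Pf}J)^2=\det J$, and that $\operatorname{Pf}(Q^{T}JQ)=\det Q\cdot\operatorname{Pf}J$. Here $\operatorname{Pf}J=-1$, so the form is nondegenerate. Taking for $Q$ the matrix of columns of $v_1,\dots,v_4\in V$, whose determinant is the Wronskian, we get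
\begin{equation}\label{eq:pf}
\operatorname{Wr}(v_1,\dots,v_4)=-\langle v_1,v_2\rangle\langle v_3,v_4\rangle+\langle v_1,v_3\rangle\langle v_2,v_4\rangle-\langle v_1,v_4\rangle\langle v_2,v_3\rangle .
\end{equation}

The maps $M_0$ and $M_\infty$ preserve the form, since the continuation of the constant function $\langle f,g\rangle$ is the same constant. Hence $(e^{2\pi i(s+s')}-1)\langle f_s,f_{s'}\rangle=0$, and as $|s+s'|<1$, we get $\langle f_s,f_{s'}\rangle=0$ unless $s'=-s$. The same holds for the $g_r$. To evaluate $\langle f_s,f_{-s}\rangle$, note that $f_s^{(i)}=t^s(s^i+O(t))$ as $t\to0$, so $m_{01}\to-2s$, $m_{03}\to-2s^3$, $m_{12}\to2s^3$ and $\langle f_s,f_{-s}\rangle=-4s^3-2As=-s(4s^2-p)$. The same computation at $\infty$ applies to $g_{\pm r}$. With $f_\pm=f_{\pm s_1}$, $g_\pm=g_{\pm r_1}$ and \eqref{eq:sr},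
\begin{equation}\label{eq:values}
\langle f_+,f_-\rangle=-2s_1\alpha\beta\ne0,\qquad\langle g_+,g_-\rangle=-2r_1\gamma\delta\ne0 .
\end{equation}
Let $P_0$ be the projection of $V$ onto the span of $f_{\pm s_1}$ along the span of $f_{\pm s_2}$, and $P_\infty$ the projection onto the span of $g_{\pm r_1}$ along the span of $g_{\pm r_2}$. Checking on the basis $f_s$, we find
\begin{equation}\label{eq:proj}
P_0v=\frac{\langle v,f_-\rangle f_+-\langle v,f_+\rangle f_-}{\langle f_+,f_-\rangle},
\end{equation}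
and $P_\infty$ is given by the same formula with $g_\pm$.

\subsection*{The invariant quadratic form}
For a solution $y$ of \eqref{eq:five} put
\[
I(y)=yy''''-y'y'''+\tfrac12y''^2-p\big(yy''-\tfrac12y'^2\big)-\tfrac12(q+c\,\omega)y^2 .
\]
The first three terms have derivative $yy^{(5)}$ and the bracket has derivative $yy'''$, so $I(y)'$ is $y$ times the left side of \eqref{eq:five}, which is $0$. Therefore the associated symmetric bilinear form, given by
\begin{multline}\label{eq:polar}
2I(y,z)=yz''''+y''''z-y'z'''-y'''z'+y''z''\\-p\,(yz''+y''z-y'z')-(q+c\,\omega)yz ,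
\end{multline}
is constant on pairs of solutions.

\begin{lemma}\label{lem:Itrace}
$I\big(W(f_+\wedge f_-),W(g_+\wedge g_-)\big)=\tfrac12\langle f_+,f_-\rangle\langle g_+,g_-\rangle\big(\operatorname{tr}(P_0P_\infty)-1\big)$.
\end{lemma}

\begin{proof}
Consider the quadratic form $\mathcal Q(\Xi)=m_{01}m_{23}-m_{02}m_{13}+m_{03}m_{12}$ on $\Lambda^2V$. For any $\Xi$, with $a=\langle\Xi\rangle$, \eqref{eq:minors} gives
\[
2\mathcal Q=2W(\mu''+A\mu-BW)-2W'\mu'+2(W''-\mu)\mu .
\]
Substitute $2\mu=W''+AW-a$. The terms become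
\begin{align*}
2W\mu''&=WW''''+AWW'', &2AW\mu&=AWW''+A^2W^2-aAW,\\
2W'\mu'&=W'W'''+AW'^2, &2(W''-\mu)\mu&=\tfrac12W''^2-\tfrac12(AW-a)^2 .
\end{align*}
The terms $\pm aAW$ cancel, and
\[
2\mathcal Q=WW''''-W'W'''+\tfrac12W''^2+2A\big(WW''-\tfrac12W'^2\big)+\big(\tfrac12A^2-2B\big)W^2-\tfrac12a^2 ,
\]
that is, $2\mathcal Q(\Xi)=I(W(\Xi))-\frac12\langle\Xi\rangle^2$. Because this holds on all of $\Lambda^2V$ and not only on decomposable elements, we may pass to the bilinear forms and evaluate on $\Xi=f_+\wedge f_-$, $\Upsilon=g_+\wedge g_-$. If $m_{ij}$ and $\tilde m_{ij}$ are the minors of $\Xi$ and $\Upsilon$, then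
\[
2\mathcal Q(\Xi,\Upsilon)=m_{01}\tilde m_{23}-m_{02}\tilde m_{13}+m_{03}\tilde m_{12}+m_{12}\tilde m_{03}-m_{13}\tilde m_{02}+m_{23}\tilde m_{01},
\]
which is the Laplace expansion of $\operatorname{Wr}(f_+,f_-,g_+,g_-)$ along the first two columns. By \eqref{eq:pf},
\[
I(W(\Xi),W(\Upsilon))=-\tfrac12\langle f_+,f_-\rangle\langle g_+,g_-\rangle+E ,
\]
where $E=\langle f_+,g_+\rangle\langle f_-,g_-\rangle-\langle f_+,g_-\rangle\langle f_-,g_+\rangle$. On the other hand, $P_\infty P_0$ maps $V$ into the span of $g_\pm$, so its trace is the trace on that span: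
\[
\operatorname{tr}(P_0P_\infty)=\frac{\langle P_0g_+,g_-\rangle-\langle P_0g_-,g_+\rangle}{\langle g_+,g_-\rangle}.
\]
By \eqref{eq:proj}, $\langle P_0g_+,g_-\rangle=E/\langle f_+,f_-\rangle$ and $\langle P_0g_-,g_+\rangle=-E/\langle f_+,f_-\rangle$. Thus $2E=\langle f_+,f_-\rangle\langle g_+,g_-\rangle\operatorname{tr}(P_0P_\infty)$.
\end{proof}

\begin{proposition}\label{prop:Ktrace}
On $U^\circ$ we have $K=-\alpha\beta\gamma\delta\,\big(\operatorname{tr}(P_0P_\infty)-1\big)$.
\end{proposition}

\begin{proof}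
In $W(f_+\wedge f_-)$ the powers $t^{\pm s_1}$ cancel, so this solution of \eqref{eq:five} is holomorphic at $0$ with value $-2s_1$. By the uniqueness in Proposition~\ref{prop:K}(a), $H=-W(f_+\wedge f_-)/(2s_1)$ near $0$, hence on $\mathcal D$. In the same way $H^\infty=-W(g_+\wedge g_-)/(2r_1)$ solves \eqref{eq:five} and is a power series in $1/t$ with constant term $1$ for $|t|>1$. On the negative axis, $H^\infty-1$ and all derivatives of $H^\infty$ are $O(e^{-\xi})$ as $\xi\to+\infty$. Put $y=H$, $z=H^\infty$ in \eqref{eq:polar}. By Proposition~\ref{prop:K}(b),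
\[
2I(H,H^\infty)=h''''-ph''-(q+c\,\omega)h+O(e^{-7\xi/8}),
\]
so the constant $2I(H,H^\infty)$ equals $-K$. By Lemma~\ref{lem:Itrace} and \eqref{eq:values},
\[
K=-\frac2{4s_1r_1}\cdot\frac12\cdot4s_1r_1\,\alpha\beta\gamma\delta\,\big(\operatorname{tr}(P_0P_\infty)-1\big).\qedhere
\]
\end{proof}

\section{The trace, and the proof of Theorem~\ref{thm:main}}\label{sec:trace}

Let $C_i=\cos2\pi s_i$ and $D_i=\cos2\pi r_i$. The projection $P_0$ does not distinguish $f_{s_1}$ from $f_{-s_1}$, so the natural operators are now the sums $\widehat M_0=M_0+M_0^{-1}$ and $\widehat M_\infty=M_\infty+M_\infty^{-1}$. The first acts as $2C_1$ on the image of $P_0$ and as $2C_2$ on its kernel. Since $2s_{1}=\alpha+\beta$ and $2s_2=\alpha-\beta$,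
\begin{gather}
C_1+C_2=2\cos\pi\alpha\cos\pi\beta,\qquad C_1-C_2=-2\sin\pi\alpha\sin\pi\beta,\notag\\
C_1C_2=\cos^2\pi\alpha+\cos^2\pi\beta-1,\label{eq:trig}
\end{gather}
and the same formulas hold for $D_1,D_2$ with $\gamma,\delta$. As $0<|\alpha|,|\beta|,|\gamma|,|\delta|<1$, we have $C_1\ne C_2$ and $D_1\ne D_2$, so
\[
P_0=\frac{\widehat M_0-2C_2}{2(C_1-C_2)},\qquad P_\infty=\frac{\widehat M_\infty-2D_2}{2(D_1-D_2)} .
\]

We need $\operatorname{tr}(\widehat M_0\widehat M_\infty)$. From the eigenvalues, $\operatorname{tr}M_0=2(C_1+C_2)$ and $\operatorname{tr}M_0^2=4(C_1^2+C_2^2)-4$, and likewise for $M_\infty$. Lemma~\ref{lem:mono}(c) gives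
\begin{align*}
\operatorname{tr}(M_0M_\infty)&=2(C_1^2+C_2^2+D_1^2+D_2^2)-4-2(D_1+D_2-C_1-C_2)^2\\
&=4\big[(C_1+C_2)(D_1+D_2)-C_1C_2-D_1D_2\big]-4 .
\end{align*}
Lemma~\ref{lem:mono} says nothing about $M_0^{-1}M_\infty^{-1}$, and here the invariant form is used again: if $Q^TJQ=J$, then $Q^{-1}=J^{-1}Q^TJ$ has the same trace as $Q$. With $Q=M_\infty M_0$ we get $\operatorname{tr}(M_0^{-1}M_\infty^{-1})=\operatorname{tr}(M_0M_\infty)$. The two mixed products have trace $4$. Hence
\[
\operatorname{tr}(\widehat M_0\widehat M_\infty)=2\operatorname{tr}(M_0M_\infty)+8=8\big[(C_1+C_2)(D_1+D_2)-C_1C_2-D_1D_2\big].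
\]
With $\operatorname{tr}\widehat M_0=4(C_1+C_2)$ and $\operatorname{tr}\widehat M_\infty=4(D_1+D_2)$,
\begin{align*}
4(C_1-C_2)(D_1-D_2)\operatorname{tr}(P_0P_\infty)&=\operatorname{tr}(\widehat M_0\widehat M_\infty)-8D_2(C_1+C_2)\\
&\qquad-8C_2(D_1+D_2)+16C_2D_2\\
&=8\,(C_1D_1+C_2D_2-C_1C_2-D_1D_2).
\end{align*}
Divide by $4$ and subtract $(C_1-C_2)(D_1-D_2)$; then \eqref{eq:trig} gives
\begin{align*}
\operatorname{tr}(P_0P_\infty)-1&=\frac{(C_1+C_2)(D_1+D_2)-2C_1C_2-2D_1D_2}{(C_1-C_2)(D_1-D_2)}\\
&=\frac{2\mathcal N}{4\sin\pi\alpha\sin\pi\beta\sin\pi\gamma\sin\pi\delta}.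
\end{align*}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Propositions \ref{prop:K}(c) and \ref{prop:Ktrace} and the last formula, on $U^\circ$
\[
cZ=K-q=-q-\frac{\alpha\beta\gamma\delta\,\mathcal N}{2\sin\pi\alpha\sin\pi\beta\sin\pi\gamma\sin\pi\delta},
\]
which is \eqref{eq:main}. The left side is holomorphic on $U$. So is the right side of \eqref{eq:main}: it is a quotient of entire functions by Lemma~\ref{lem:sym}, and the denominator does not vanish on $U$, because $|\alpha|,|\beta|,|\gamma|,|\delta|<\frac1{10}$ there and $\operatorname{sinc}y\ne0$ for $|y|<1$. Since $U^\circ$ is dense, the two sides agree on $U$ and have the same Taylor series. The rationality statement was deduced from \eqref{eq:main} in the introduction.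
\end{proof}

\section{The values $\zeta^*(1,1,2,\{1,1,1,2,1,2\}^n)$}\label{sec:explicit}

\begin{corollary}\label{cor:explicit}
With $y=\pi\rho$, for $\rho$ near $0$,
\begin{multline*}
\sum_{n\ge0}\zeta^*(1,1,2,\{1,1,1,2,1,2\}^n)\,\rho^{8n+4}\\
=\frac{\frac12(\cos2y+\cosh2y)+\cos\sqrt2y\cosh\sqrt2y-\cos y\cosh y\,(\cosh\sqrt2y+\cos\sqrt2y)}{\sin y\,\sinh y\,(\cosh\sqrt2y-\cos\sqrt2y)} .
\end{multline*}
In particular $\zeta^*(1,1,2)=\dfrac{\pi^4}{30}$ and $\zeta^*(1,1,2,1,1,1,2,1,2)=\dfrac{529}{154791000}\,\pi^{12}$.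
\end{corollary}

\begin{proof}
Put $p=q=0$ and $c=\rho^4$ in \eqref{eq:main}, with $\alpha=\rho$, $\beta=i\rho$, $\gamma=e^{i\pi/4}\rho$, $\delta=i\gamma$. Then $\pi(\gamma+\delta)=\sqrt2\,iy$ and $\pi(\gamma-\delta)=\sqrt2\,y$, so $D_1=\cosh\sqrt2y$ and $D_2=\cos\sqrt2y$. By the trigonometric identities \eqref{eq:trig},
\[
2\cos\pi\gamma\cos\pi\delta=D_1+D_2,\quad\cos^2\pi\gamma+\cos^2\pi\delta=1+D_1D_2,\quad2\sin\pi\gamma\sin\pi\delta=D_2-D_1 .
\]
Also $\cos\pi\alpha\cos\pi\beta=\cos y\cosh y$ and $\cos^2\pi\alpha+\cos^2\pi\beta=1+\frac12(\cos2y+\cosh2y)$. So $-\mathcal N$ is the numerator in the statement. Since $\sin\pi\alpha\sin\pi\beta=i\sin y\sinh y$, $\alpha\beta=i\rho^2$ and $\gamma\delta=-\rho^2$, the denominator in \eqref{eq:main} is $\rho^{-4}\sin y\sinh y\,(D_1-D_2)$. Dividing $cZ=\sum_nZ_{n,0,0}\,\rho^{8n+8}$ by $\rho^4$ gives the formula.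

For the expansion use $\cos y\cosh y=\sum_k(-4)^ky^{4k}/(4k)!$. The first two terms of the numerator are $\sum_k16^ky^{4k}/(4k)!$ and $\sum_k(-16)^ky^{4k}/(4k)!$, with sum $2\sum_j256^jy^{8j}/(8j)!$. Since $D_1+D_2=2\sum_k4^ky^{4k}/(4k)!$, the coefficient of $y^{4k}$ in the subtracted product is $2\cdot4^k\sum_i(-1)^i\binom{4k}{4i}/(4k)!$, which vanishes for odd $k$. The inner sums are $2-70=-68$ for $k=2$ and $2-2\cdot1820+12870=9232$ for $k=4$. So the numerator is
\[
\frac{512+32\cdot68}{8!}\,y^8+\frac{512\,(256-9232)}{16!}\,y^{16}+\dots=\frac{y^8}{15}-\frac{2\cdot17}{154791000}\,y^{16}+\cdots .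
\]
Further, $\sin y\sinh y=y^2\big(1-\frac{y^4}{90}+\frac{y^8}{113400}-\cdots\big)$ and $D_1-D_2=2y^2\big(1+\frac{y^4}{90}+\frac{y^8}{113400}+\cdots\big)$, so the denominator is $2y^4\big(1-\frac{y^8}{9450}+\cdots\big)$, because $\frac2{113400}-\frac1{8100}=-\frac1{9450}$. The quotient is
\[
\frac{y^4}{30}+\Big(\frac1{283500}-\frac{17}{154791000}\Big)y^{12}+\cdots ,
\]
and $154791000=546\cdot283500$ gives the numerator $546-17=529$.
\end{proof}

The first value equals $3\zeta(4)$, in agreement with Example~\ref{ex:n0}.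

\begin{thebibliography}{1}
\bibitem{Mae}
\emph{On Evaluations Of Multiple Zeta-Star Values Of Bowman-Bradley Type},
\texttt{https://www.math.kindai.ac.jp/\allowbreak laboratory/\allowbreak tasaka/\allowbreak 2ndKindaiWS/\allowbreak 2\_2\_Takumi\_Maesaka\_KindaiSpeed.pdf}
\end{thebibliography}
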